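\title{Pebbles do not replace nondeterminism in tree-walking automata}

\begin{abstract}
We construct a nondeterministic tree-walking automaton, without pebbles, whose language is not recognized by any deterministic pebble automaton, however many pebbles it has, nor by any finite Boolean combination of such automata. Such a language exists over every alphabet, even a one-letter one. Consequently nondeterministic pebble automata recognize strictly more tree languages than deterministic ones. The proof starts from an arbitrary language that separates nondeterministic from deterministic tree-walking automata and nests it inside itself. One finite automaton handles all nesting depths, because the state it must remember during an inner test is written in the tree, while every level of nesting costs a deterministic automaton one more pebble.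
\end{abstract}

\section{Introduction}\label{sec:intro}

A tree-walking automaton is a finite-state device with a head that moves along the edges of a tree. It can be strengthened in two ways: by letting it guess, or by giving it pebbles with which it marks nodes and finds them again. This paper compares the two.

\subsection*{Trees and automata}
Let $\Sigma$ be a finite non-empty alphabet. A \emph{$\Sigma$-tree} is a finite tree whose nodes are labeled by letters of $\Sigma$ and in which every node is a leaf or has exactly two children, a left one (child $1$) and a right one (child $2$). Nodes are identified with words over $\{1,2\}$: the root is the empty word $\varepsilon$ and $v1,v2$ are the children of $v$. We write $a$ for the one-node tree with label $a$, and $a(t_1,t_2)$ for the tree with root label $a$ and subtrees $t_1,t_2$. The \emph{full} tree of height $n$ has all its leaves at depth $n$. The \emph{type} of a node is a pair in $\{\mathrm{root},\mathrm{left},\mathrm{right}\}\times\{\mathrm{leaf},\mathrm{inner}\}$, and the first component is called the \emph{side} of the node.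

An \emph{$i$-pebble automaton} over $\Sigma$ has a finite set of states, an initial state, a set of accepting states, pebbles $1,\dots,i$, and a finite set of transitions. A \emph{configuration} on a tree consists of a state, a node carrying the head, and nodes $x_1,\dots,x_j$ carrying the pebbles $1,\dots,j$, for some $0\le j\le i$. A transition names a state, a label, a type, a set of pebbles, a new state, and one of six actions: \emph{stay}; move \emph{up} to the parent; move to child $1$; move to child $2$; \emph{place} pebble $j+1$ on the current node; \emph{lift} pebble $j$. It \emph{applies} in a configuration if the state, the label and type of the current node, and the set of pebbles lying on the current node are the ones it names, and if the action is possible: the target node exists, $j<i$ for placing, and $j\ge1$ with pebble $j$ on the current node for lifting. So the pebbles obey a stack discipline. A run starts in the initial state at the root with no pebble placed, and the automaton \emph{accepts} a tree if some run reaches an accepting state; $L(A)$ is the set of trees accepted by $A$. The automaton is \emph{deterministic} if in every configuration at most one transition applies. A $0$-pebble automaton is a \emph{tree-walking automaton} (TWA). We write $i\mathrm{PA}$ for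 the class of all tree languages, over all finite non-empty alphabets, that are recognized by $i$-pebble automata, and $i\mathrm{DPA}$ for the class given by the deterministic ones.

Whether a transition applies depends only on five data: the state, the label, the type, the set of pebbles on the current node, and the number $j$ of placed pebbles. In a deterministic automaton the transition applied, if there is one, is therefore a function of these five data. An automaton does not see $j$, but it can count $j$ in its state. The deterministic automata constructed below do so where needed, and they have at most one transition for each state, label, type and set of pebbles.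

\subsection*{The question}
Because it sees types, a deterministic TWA can traverse a tree. In a state ``down'' it moves to the left child, or switches to a state ``up'' at a leaf; in state ``up'' it moves from a left child to its sibling and continues in state ``down'', moves from a right child to the parent, and stops at the root. Every node is entered exactly once in state ``down''. A pebble turns this traversal into a loop over all nodes. Suppose a nondeterministic automaton guesses a node and then tests it by a deterministic walk that always halts. A deterministic automaton can instead place a pebble on each node in the order of the traversal, run the test, find the pebble again by a traversal from the root, lift it, and go on to the next node. If the test contains a guess of the same kind, a second pebble deals with it, and so on. One may therefore expect that pebbles can always replace guesses.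

It is known that no fixed number of pebbles does this for all automata: for every $i$,
\begin{equation}\label{eq:known}
0\mathrm{PA}\not\subseteq i\mathrm{DPA}.
\end{equation}
This leaves open the possibility that the number of pebbles needed depends only on the automaton: the language witnessing \eqref{eq:known} may change with $i$, and each witness might be recognized deterministically with more pebbles. The question posed in \cite{twa} is whether this always happens:
\begin{quote}
Is $\bigcup_i i\mathrm{PA}=\bigcup_i i\mathrm{DPA}$? That is, is every language recognized by a nondeterministic pebble automaton also recognized by a deterministic one, possibly with more pebbles?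
\end{quote}

\subsection*{Results}
The answer is no, and a single automaton without pebbles witnesses this. We say that an automaton \emph{separates} two trees if it accepts exactly one of them.

\begin{theorem}\label{thm:main}
There are a finite alphabet $\Gamma$ and a nondeterministic TWA $U$ over $\Gamma$ such that for every $i$ and every finite family $\mathcal B$ of deterministic $i$-pebble automata over $\Gamma$ there are $\Gamma$-trees $T_1\in L(U)$ and $T_0\notin L(U)$ that no member of $\mathcal B$ separates. In particular $L(U)\in0\mathrm{PA}\setminus\bigcup_i i\mathrm{DPA}$, and hence $\bigcup_i i\mathrm{DPA}\subsetneq\bigcup_i i\mathrm{PA}$.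
\end{theorem}

\begin{theorem}\label{thm:alphabet}
For every finite non-empty alphabet $\Delta$, even a one-letter one, there is a language over $\Delta$ that is recognized by a TWA without pebbles, but not by any deterministic pebble automaton, nor by any finite Boolean combination of deterministic pebble automata. Consequently $j\mathrm{PA}\not\subseteq\bigcup_i i\mathrm{DPA}$ for every $j\ge0$.
\end{theorem}

Two facts are used without proof. The first is the case $i=0$ of \eqref{eq:known}, which serves as a black box: we need a TWA $A$ with $L(A)\notin0\mathrm{DPA}$ and nothing about how it works. The second is the theorem of Thatcher--Wright and Doner on monadic second-order logic, recalled in Section~\ref{sec:regular}.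

Section~\ref{sec:walkers} turns the black box into a statement about pairs of trees. Section~\ref{sec:plan} explains the method for one pebble. Sections~\ref{sec:levels} and~\ref{sec:padding} construct $U$, Sections~\ref{sec:induction}--\ref{sec:step} prove Theorem~\ref{thm:main} by induction on the number of pebbles, and Section~\ref{sec:alphabet} derives Theorem~\ref{thm:alphabet}.

\section{Pairs of trees that deterministic walkers confuse}\label{sec:walkers}

Fix, by the case $i=0$ of \eqref{eq:known}, an alphabet $\Sigma$ and a nondeterministic TWA $A$ over $\Sigma$ with $L(A)\notin0\mathrm{DPA}$. The induction will produce finitely many deterministic TWAs at once, and we need one pair of trees that defeats all of them. To get it we run the automata one after another, which requires that each of them can be made to halt. A forward simulation may loop; a backward search from a unique final configuration cannot.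

\begin{lemma}\label{lem:halt}
For every deterministic TWA $B$ there is a deterministic TWA $C$ with two distinguished states $\mathsf{yes}$ and $\mathsf{no}$ such that on every tree the run of $C$ reaches one of them, and it reaches $\mathsf{yes}$ if and only if $B$ accepts the tree.
\end{lemma}

\begin{proof}
Modify $B$ as follows. Delete all transitions from accepting states; from an accepting state $B$ now switches to a new state $c$, walks up to the root in state $c$, and there switches to a new state $f$ without transitions. The original automaton accepts a tree if and only if the modified one, again called $B$, reaches the configuration $(f,\varepsilon)$.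

Fix a tree. Each configuration $(q,v)$ has at most one successor, and $(f,\varepsilon)$ has none. A configuration on a cycle has all its iterated successors on that cycle, so $(f,\varepsilon)$ is not reachable from it. Hence the configurations from which $(f,\varepsilon)$ is reachable form a finite tree $D$ with root $(f,\varepsilon)$, in which the children of a configuration are its predecessors. The automaton $C$ performs a depth-first search of $D$, representing the current configuration $(q,v)$ by storing $q$ and keeping its head at $v$.

A predecessor $(p,w)$ of $(q,v)$ has $w$ equal to $v$, to its parent, or to one of its children, so it is described by a \emph{descriptor} $(p,\mathrm{dir})$ with $\mathrm{dir}\in\{\mathrm{here},\mathrm{parent},1,2\}$. Fix a linear order on the finitely many descriptors. At $(q,v)$ the automaton $C$ tests the descriptors in this order.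

To test $(p,\mathrm{dir})$, it remembers $q$ and the side of $v$, and moves to $w$; if $w$ does not exist, the test fails. At $w$ it checks whether the transition of $B$ from $(p,w)$ has new state $q$ and the action leading to $v$, namely \emph{stay} if $\mathrm{dir}=\mathrm{here}$, the move to the child on the remembered side if $\mathrm{dir}=\mathrm{parent}$, and \emph{up} if $\mathrm{dir}\in\{1,2\}$. If so, the search continues at $(p,w)$ with the first descriptor. If not, $C$ moves back to $v$, using the remembered side, and tries the next descriptor.

When all descriptors at $(q,v)\ne(f,\varepsilon)$ are exhausted, $C$ backtracks by executing the transition of $B$ from $(q,v)$, which exists because $(q,v)$ is a non-root element of $D$. The descriptor of $(q,v)$ relative to its successor is $(q,\mathrm{here})$ if the action is \emph{stay}, $(q,\mathrm{parent})$ if it is a move to a child, and $(q,1)$ or $(q,2)$, according to the side of $v$, if it is \emph{up}. So $C$ knows this descriptor and continues at the successor with the next one.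

Finally, $C$ enters $\mathsf{yes}$ when it meets the initial state of $B$ at the root, and $\mathsf{no}$ when all descriptors at $(f,\varepsilon)$ are exhausted. A depth-first search of the finite tree $D$ terminates, and it meets the initial configuration exactly when that configuration belongs to $D$.
\end{proof}

\begin{lemma}\label{lem:separate}
For every finite family $\mathcal B'$ of deterministic TWAs over $\Sigma$ there are $s_1\in L(A)$ and $s_0\notin L(A)$ that no member of $\mathcal B'$ separates.
\end{lemma}

\begin{proof}
For a tree $s$ let $\mathrm{vec}(s)\subseteq\mathcal B'$ be the set of members that accept $s$, and let $V=\{\mathrm{vec}(s):s\in L(A)\}$. If no such pair exists, then $L(A)=\{s:\mathrm{vec}(s)\in V\}$. A deterministic TWA computes $\mathrm{vec}(s)$ in its state by running the automata of Lemma~\ref{lem:halt} one after another, walking up to the root in between, and accepts if the result lies in $V$. Then $L(A)\in0\mathrm{DPA}$, contrary to the choice of $A$.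
\end{proof}

\section{The method, seen for one pebble}\label{sec:plan}

Lemma~\ref{lem:separate} is Theorem~\ref{thm:main} for automata without pebbles. To reach automata with pebbles we encode each $\Sigma$-tree $s$ as a tree $H(s)$ on which the first pebble is useless, so that the automaton can be simulated on $s$ by a deterministic TWA. The following definition isolates what the first pebble contributes. A \emph{marked tree} $(t,x)$ is a tree $t$ with a node $x$.

\begin{definition}\label{def:phase}
Let $B$ be a deterministic $i$-pebble automaton with $i\ge1$, let $(t,x)$ be a marked tree and $p$ a state. The \emph{phase} of $B$ from $(t,x,p)$ is the run on $t$ that starts in state $p$ with the head and pebble $1$ on $x$ and no other pebble placed, followed up to the moment when pebble $1$ is lifted. Its \emph{outcome} is $\mathsf{acc}$ if an accepting state, possibly $p$ itself, occurs before pebble $1$ is lifted; otherwise it is the state entered by lifting pebble $1$, if pebble $1$ is lifted; otherwise it is $\bot$.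
\end{definition}

The run of $B$ consists of pebble-free steps and phases, and a phase that ends leaves the head at $x$, where it started. Suppose each node $v$ of $s$ corresponds to a piece of $H(s)$ of bounded size, and suppose the outcome of a phase from a node $x$ depends only on the piece around $x$. Then a TWA on $s$ can follow the pebble-free steps of $B$ and replace each phase by a look-up in a finite table. During a phase, however, $B$ may walk through all of $H(s)$ and return to the pebble. Two kinds of information must be hidden from it: the labels of $s$ and the shape of $s$. Take $i=1$.

\subsection*{Labels}
Let $X$ be a subtree of $t$ that does not contain $x$. While the head is in $X$ during a phase, $B$ can neither place a pebble, since its only pebble is in use, nor lift it. A visit to $X$ is thus a pebble-free walk that starts at the root of $X$ in some state $p$ and has one of three results: an accepting state occurs, or the head leaves $X$ upward entering some state $q$, or neither. For each side of the root of $X$, each $p$ and each result other than ``neither'', the trees $X$ with that result form the language of a deterministic TWA, which simulates $B$ and pretends that the root has the given side. These are finitely many TWAs. If none of them separates two trees $X_0$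 and $X_1$, then replacing an occurrence of $X_0$ away from $x$ by $X_1$ changes the result of no visit, and hence not the outcome of the phase. So we write the labels of $s$ with the bits $X_0,X_1$, where $X_1\in L(U)$ and $X_0\notin L(U)$ are supplied by Theorem~\ref{thm:main} for $i=0$. The encoded trees are in turn the bits for $i=2$, and so on; this is the nesting.

The automaton $U$ has to read these bits, and two difficulties arise. First, a run of $U$ can confirm that a bit is $X_1$, by accepting it, but we have no way of confirming that a bit is $X_0$. A letter is therefore written as a row of bits, one for each letter of the alphabet, with $X_1$ at the true letter; $U$ guesses the letter and confirms its guess. Second, while $U$ tests a bit it must remember the state of the automaton it simulates one level higher, and the levels are unbounded in number. The remedy is to provide a separate copy of each bit for each state: on leaving the copy, $U$ reads the state off the label above it. Section~\ref{sec:levels} carries this out.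

\subsection*{Shape}
Hiding labels is not enough. Suppose $\Sigma$ has one letter, so that $s$ is nothing but its shape. If $H(s)$ is obtained by attaching bits to the nodes of $s$, a deterministic $1$-pebble automaton can ignore the bits and simulate on $H(s)$ any deterministic $1$-pebble automaton running on $s$, and our assumption $L(A)\notin0\mathrm{DPA}$ does not exclude $L(A)\in1\mathrm{DPA}$. We therefore pad $s$: every inner node is replaced by a gadget, a full tree in which two chosen positions of the bottom level lead on to the children. The outcome of a phase is a finite-state property of the marked tree (Section~\ref{sec:regular}), so a pumping argument chooses the gadget in such a way that, for the purpose of outcomes, all surroundings look alike.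

\begin{example}\label{ex:parity}
Suppose the outcome of a phase from $x$ is determined by two bits: the parity of the number of left turns on the path from the root to $x$, and the parity of the length of the leftmost branch below $x$. On arbitrary trees neither bit is determined by a bounded neighborhood of $x$. Define a padded tree recursively: a leaf $v$ of $s$ gives a single node $g(v)$, and an inner node $v$ gives a full tree of height $2$ with $g(v1)$ at position $11$, $g(v2)$ at position $22$, and leaves at $12$ and $21$ (Figure~\ref{fig:gadget}). The paths $11$ and $22$ have $2$ and $0$ left turns, so the root of every $g(v)$ is reached by an even number of left turns. The leftmost branch below the root of $g(v)$ has length $0$ for a leaf $v$, and otherwise is longer by $2$ than the one below the root of $g(v1)$, so it is always even. Both bits are then functions of the position of $x$ in its gadget, as shown in the figure. Three features matter, and all three return in Section~\ref{sec:step}: the height $2$ is a period of the property measured below $x$; the two different paths $11$ and $22$ have the same effect on the property measured above $x$; and repeating this effect does not change it.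
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[level distance=11mm,level 1/.style={sibling distance=40mm},level 2/.style={sibling distance=20mm}]
\node {(e,e)}
  child {node {(o,o)} child {node[draw] {$g(v1)$}} child {node {(o,e)}}}
  child {node {(e,o)} child {node {(o,e)}} child {node[draw] {$g(v2)$}}};
\end{tikzpicture}
\caption{A gadget of height $2$ replacing an inner node $v$; the boxes are the padded subtrees of the children of $v$. Each node shows the parity (e for even, o for odd) of the number of left turns from the root of the whole padded tree, and of the length of the leftmost branch below the node. The pairs are the same in every gadget of every padded tree.}\label{fig:gadget}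
\end{figure}

\section{One automaton for all nesting depths}\label{sec:levels}

In this section $A'$ is a nondeterministic TWA over an alphabet $\Sigma'$ that is \emph{label-driven}: its transitions name only a state, a label, a new state and an action, and apply at every type for which the action is possible. Let $Q'$ be its set of states, $q_0$ the initial state, $F$ the set of accepting states, and $\delta'\subseteq Q'\times\Sigma'\times Q'\times\{\mathrm{stay},\mathrm{up},1,2\}$ the set of transitions. Section~\ref{sec:padding} provides the particular $A'$ that we need; being label-driven means that everything $A'$ reads can be written in bits.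

Let $I=Q'\times\Sigma'=\{\iota_1,\dots,\iota_k\}$ and let $\Gamma$ be the disjoint union $I\cup\{\mathsf{top},\mathsf{fork},\mathsf{end},\sharp,0,1\}$. Given a $\Sigma'$-tree $s'$ and $\Gamma$-trees $T_{y,\iota}$ for all nodes $y$ of $s'$ and all $\iota\in I$, put
\[
\mathrm{enc}(y)=\iota_1\bigl(T_{y,\iota_1},\ \iota_2\bigl(T_{y,\iota_2},\ \dots\ \iota_k(T_{y,\iota_k},E_y)\dots\bigr)\bigr),
\]
where $E_y=\mathsf{end}$ if $y$ is a leaf and $E_y=\mathsf{fork}(\mathrm{enc}(y1),\mathrm{enc}(y2))$ otherwise (Figure~\ref{fig:enc}). The trees $T_{y,\iota}$ are the \emph{inserted trees}. The node above $T_{y,\iota}$ is the \emph{$\iota$-node of $y$}, and the $\iota_1$-node, which is the root of $\mathrm{enc}(y)$, is the \emph{entry} of $y$.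

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=11mm,y=9mm]
\node (a) at (0,0) {$\iota_1$};
\node (b) at (1,-1) {$\iota_2$};
\node (c) at (2.5,-2.5) {$\iota_k$};
\node (f) at (3.5,-3.5) {$\mathsf{fork}$};
\node[draw] (ta) at (-1,-1) {$T_{y,\iota_1}$};
\node[draw] (tb) at (0,-2) {$T_{y,\iota_2}$};
\node[draw] (tc) at (1.5,-3.5) {$T_{y,\iota_k}$};
\node[draw] (l) at (2.4,-4.6) {$\mathrm{enc}(y1)$};
\node[draw] (r) at (4.6,-4.6) {$\mathrm{enc}(y2)$};
\draw (a)--(ta) (a)--(b) (b)--(tb) (c)--(tc) (c)--(f) (f)--(l) (f)--(r);
\draw[dashed] (b)--(c);
\end{tikzpicture}
\caption{The encoding of an inner node $y$. Along a chain of right children there is one node for each pair $\iota=(\text{state},\text{letter})$, and its left subtree is a bit telling whether the letter is the label of $y$. For a leaf $y$ the chain ends in a leaf labeled $\mathsf{end}$.}\label{fig:enc}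
\end{figure}

\begin{definition}\label{def:level}
The set $\mathcal T_0$ consists of the one-node trees $0$ and $1$, with values $\mathrm{val}(0)=0$ and $\mathrm{val}(1)=1$. The set $\mathcal T_{d+1}$ consists of the trees $\mathsf{top}(\sharp,\mathrm{enc}(\varepsilon))$ built from a $\Sigma'$-tree $s'$ and inserted trees $T_{y,\iota}\in\mathcal T_d$ such that
\begin{equation}\label{eq:onehot}
\mathrm{val}(T_{y,(q,\sigma)})=1\iff\sigma\text{ is the label of }y\text{ in }s'.
\end{equation}
The value of such a tree is $1$ if $A'$ accepts $s'$, and $0$ otherwise. Elements of $\mathcal T_d$ are \emph{level trees} of level $d$.
\end{definition}

The letter $\mathsf{top}$ marks where a level begins, and $\sharp$ only fills the second child. The value is well defined. Following the chains of right children, one reads off from a tree in $\mathcal T_{d+1}$ the shape of $s'$ and the inserted trees. By induction the inserted trees determine $d$ and their own values, and then \eqref{eq:onehot} determines the labels of $s'$.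

The TWA $U$ over $\Gamma$ has the states $\mathsf{start}$ (initial), $\mathsf{ret}$, $\mathsf{acc}$, $\mathsf{fin}$ (the only accepting state), and $\mathsf{sim}_q,\mathsf{seek}_\iota,\mathsf{back}_q,\mathsf{up}_q,\mathsf{down}^c_q$ for $q\in Q'$, $\iota\in I$, $c\in\{1,2\}$. Its transitions are the following.
\begin{enumerate}
\item $\mathsf{start}$ at label $1$: at the root of the whole tree go to $\mathsf{fin}$; elsewhere move up into $\mathsf{ret}$. At label $\mathsf{top}$: move to the right child into $\mathsf{sim}_{q_0}$.
\item $\mathsf{sim}_q$ at label $\iota_1$: stay and go to $\mathsf{seek}_{(q,\sigma)}$, for any $\sigma\in\Sigma'$; if $q\in F$, there is also the option to stay and go to $\mathsf{acc}$.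
\item $\mathsf{seek}_\iota$ at a label in $I\setminus\{\iota\}$: move to the right child in the same state. At label $\iota$: move to the left child into $\mathsf{start}$.
\item $\mathsf{ret}$ at label $(q,\sigma)\in I$: for any $(q,\sigma,q',\alpha)\in\delta'$, stay and go to $\mathsf{back}_{q'}$ if $\alpha=\mathrm{stay}$, to $\mathsf{up}_{q'}$ if $\alpha=\mathrm{up}$, and to $\mathsf{down}^c_{q'}$ if $\alpha=c$.
\item $\mathsf{back}_q$ at label $\iota_1$: stay and go to $\mathsf{sim}_q$. At another label in $I$: move up in the same state.
\item $\mathsf{up}_q$ at a label in $I$: move up in the same state. At $\mathsf{fork}$: move up into $\mathsf{back}_q$.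
\item $\mathsf{down}^c_q$ at a label in $I$: move to the right child in the same state. At $\mathsf{fork}$: move to child $c$ into $\mathsf{sim}_q$.
\item $\mathsf{acc}$ at label $\mathsf{top}$: at the root of the whole tree go to $\mathsf{fin}$; elsewhere move up into $\mathsf{ret}$. At any other label: move up in the same state.
\end{enumerate}
The states $\mathsf{start}$ and $\mathsf{ret}$ carry no information. Rule 3 forgets the simulated state $q$ and the guessed letter $\sigma$, and rule 4 recovers both from the label.

\begin{example}\label{ex:toy}
Let $\Sigma'=\{a,b\}$, $Q'=\{p,q\}$ with $p$ initial and $q$ accepting, and $\delta'=\{(p,a,q,\mathrm{stay})\}$, so that $A'$ accepts when the root is labeled $a$. Order $I$ as $(p,a),(p,b),(q,a),(q,b)$ and put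
\[
E(Y,Z)=\mathsf{top}\bigl(\sharp,\ (p,a)\bigl(Y,\ (p,b)\bigl(Z,\ (q,a)(Y,\ (q,b)(Z,\mathsf{end}))\bigr)\bigr)\bigr).
\]
The one-node trees $a$ and $b$ give $X_1=E(1,0)$ and $X_0=E(0,1)$ in $\mathcal T_1$, of values $1$ and $0$, and then $E(X_1,X_0)$ and $E(X_0,X_1)$ in $\mathcal T_2$, again of values $1$ and $0$. On $E(X_1,X_0)$ the automaton $U$ guesses $a$ at the outer $(p,a)$-node and enters $X_1$ in state $\mathsf{start}$. It guesses $a$ again, visits the leaf $1$, is in state $\mathsf{ret}$ at the inner $(p,a)$-node, passes through $\mathsf{back}_q,\mathsf{sim}_q,\mathsf{acc}$, climbs to the inner $\mathsf{top}$, and arrives in state $\mathsf{ret}$ at the outer $(p,a)$-node. The same three states take it to the root and to $\mathsf{fin}$. On $E(X_0,X_1)$ the outer guess $a$ leads into $X_0$, where the inner guess $a$ is stuck at the leaf $0$ and the inner guess $b$ is stuck in $\mathsf{ret}$ at label $(p,b)$. The outer guess $b$ leads into $X_1$ and at best back to the outer $(p,b)$-node, where it is stuck for the same reason.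
\end{example}

\begin{lemma}\label{lem:U}
Let $T\in\mathcal T_d$ be the subtree rooted at a node $z$ of a $\Gamma$-tree $t$, and consider the runs of $U$ on $t$ from the configuration $(\mathsf{start},z)$.
\begin{enumerate}
\item[(a)] If $z$ is the root of $t$, then some run reaches $\mathsf{fin}$ if and only if $\mathrm{val}(T)=1$. Thus $T\in L(U)$ if and only if $\mathrm{val}(T)=1$.
\item[(b)] If $z$ has a parent $z'$, then no run visits $\mathsf{fin}$ before leaving $T$, a run can leave $T$ only by a step to $(\mathsf{ret},z')$, and some run leaves $T$ if and only if $\mathrm{val}(T)=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
The state $\mathsf{fin}$ is entered only at the root of $t$, by rules 1 and 8, which gives the first assertion of (b). The rest is proved by induction on $d$. For $d=0$ it is rule 1, there being no rule for $\mathsf{start}$ at label $0$.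

Let $T\in\mathcal T_{d+1}$ be built from $s'$. The first step leads to $\mathsf{sim}_{q_0}$ at the entry of the root of $s'$. We follow all runs from a configuration $(\mathsf{sim}_q,\text{entry of }y)$ until they are again in a $\mathsf{sim}$-state at an entry of a node of $s'$. By rule 2 there are two kinds of choice.

If $q\in F$, the run may go to $\mathsf{acc}$. The proper ancestors in $T$ of an entry have labels in $I\cup\{\mathsf{fork}\}$, except for the root $z$ of $T$, which is labeled $\mathsf{top}$. So by rule 8 the run climbs to $z$ and goes to $\mathsf{fin}$ in case (a) and to $(\mathsf{ret},z')$ in case (b).

Otherwise the run guesses $\sigma$, walks to the $(q,\sigma)$-node of $y$, and enters the root of $T_{y,(q,\sigma)}$ in state $\mathsf{start}$. By part (b) of the induction hypothesis it does not visit $\mathsf{fin}$ there, it can leave only to the $(q,\sigma)$-node of $y$ in state $\mathsf{ret}$, and it can do so exactly when $\mathrm{val}(T_{y,(q,\sigma)})=1$, which by \eqref{eq:onehot} means that $\sigma$ is the label of $y$. The run then chooses $(q,\sigma,q',\alpha)\in\delta'$ and continues without further choice.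
\begin{itemize}
\item If $\alpha=\mathrm{stay}$, it climbs the chain of $y$ in state $\mathsf{back}_{q'}$ and reaches $\mathsf{sim}_{q'}$ at the entry of $y$.
\item If $\alpha=\mathrm{up}$, it climbs in state $\mathsf{up}_{q'}$ to the node above the entry of $y$. If $y$ is the root of $s'$, this node is labeled $\mathsf{top}$ and the run is stuck. Otherwise it is the $\mathsf{fork}$-node of the parent of $y$; the run moves up to the $\iota_k$-node of the parent in state $\mathsf{back}_{q'}$ and reaches $\mathsf{sim}_{q'}$ at the entry of the parent.
\item If $\alpha=c$, it descends the chain of $y$ in state $\mathsf{down}^c_{q'}$. If $y$ is a leaf it is stuck at $\mathsf{end}$. Otherwise it passes the $\mathsf{fork}$-node of $y$ and reaches $\mathsf{sim}_{q'}$ at the entry of $yc$.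
\end{itemize}
So the second kind of choice never leaves $T$ and never reaches $\mathsf{fin}$, and it can lead from $(\mathsf{sim}_q,\text{entry of }y)$ to $(\mathsf{sim}_{q'},\text{entry of }y')$ exactly when $A'$ has a step from $(q,y)$ to $(q',y')$ on $s'$. Hence $(\mathsf{sim}_q,\text{entry of }y)$ is reachable inside $T$ if and only if $A'$ can reach $(q,y)$. The first kind of choice is the only way to reach $\mathsf{fin}$ or to leave $T$, and it becomes available if and only if $A'$ can reach an accepting state, that is, if and only if $\mathrm{val}(T)=1$.
\end{proof}

\section{Padded trees}\label{sec:padding}

The gadget has to be chosen according to the deterministic automata we want to defeat, whereas $U$ must be fixed in advance. So we need one label-driven automaton $A'$ that simulates $A$ through gadgets of every size. It does so by following signposts written in the labels.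

Let $Q$, $q_0$, $F$ be the states, the initial state and the accepting states of $A$. Let $\Lambda$ be the set of pairs (letter of $\Sigma$, type), and let $\lambda(v)\in\Lambda$ be the \emph{observation} at a node $v$ of a $\Sigma$-tree, consisting of its label and type. We view the transitions of $A$ as a set $\delta_A\subseteq Q\times\Lambda\times Q\times\{\mathrm{stay},\mathrm{up},1,2\}$, after deleting those that can never apply: moves up at root observations and moves down at leaf observations. Put
\[
\Sigma'=(\Lambda\cup\{\ast\})\times\{1,2,\ast\}\times\{1,2,\ast\},
\]
and call $(\ast,\ast,\ast)$ the \emph{blank} label.

\emph{Padding parameters} are integers $n\ge0$, $h\ge1$ and two distinct words $w_1,w_2\in\{1,2\}^h$. A \emph{filler} is the full tree of height $n$ with all labels blank. For a $\Sigma$-tree $s$ define $\Sigma'$-trees $g(v)$ for the nodes $v$ of $s$, from the leaves upward.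
\begin{itemize}
\item If $v$ is a leaf, $g(v)$ is the full tree of height $n$ with root label $(\lambda(v),\ast,\ast)$ and all other labels blank.
\item If $v$ is inner, $g(v)$ contains all positions $y\in\{1,2\}^*$ with $|y|\le h$. Its subtrees at $w_1$ and $w_2$ are $g(v1)$ and $g(v2)$, and its subtrees at the other positions of length $h$ are fillers. A position $y$ with $|y|<h$ has label $(\mu,d_1,d_2)$, where $\mu=\lambda(v)$ if $y=\varepsilon$ and $\mu=\ast$ otherwise, and where $d_c$ is the letter $a$ such that $ya$ is a prefix of $w_c$, or $\ast$ if there is no such letter.
\end{itemize}
The \emph{gadget} of $v$ is the part of $g(v)$ outside $g(v1)$ and $g(v2)$, and it is all of $g(v)$ for a leaf. Put $g(s)=g(\varepsilon)$. Figure~\ref{fig:gadget} is the case $n=0$, $w_1=11$, $w_2=22$; there the labels are $(\lambda(v),1,2)$ at the root, $(\ast,1,\ast)$ at position $1$, $(\ast,\ast,2)$ at position $2$, and blank at $12$ and $21$.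

The label-driven TWA $A'$ over $\Sigma'$ has states $Q'=Q\cup\{(\downarrow_1,q),(\downarrow_2,q),(\uparrow,q):q\in Q\}$, initial state $q_0$, accepting set $F$, and the following transitions at label $(\mu,d_1,d_2)$.
\begin{itemize}
\item In state $q\in Q$ with $\mu\in\Lambda$, for each $(q,\mu,q',\alpha)\in\delta_A$: if $\alpha=\mathrm{stay}$, stay and go to $q'$; if $\alpha=c\in\{1,2\}$ and $d_c\ne\ast$, move to child $d_c$ into $(\downarrow_c,q')$; if $\alpha=\mathrm{up}$, move up into $(\uparrow,q')$.
\item In state $(\downarrow_c,q)$: if $\mu\in\Lambda$, stay and go to $q$; if $\mu=\ast$ and $d_c\ne\ast$, move to child $d_c$ in the same state.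
\item In state $(\uparrow,q)$: if $\mu\in\Lambda$, stay and go to $q$; if $\mu=\ast$, move up in the same state.
\end{itemize}
Neither $\Sigma'$ nor $A'$ depends on the padding parameters.

\begin{lemma}\label{lem:pad}
For all padding parameters and all $\Sigma$-trees $s$, the automaton $A'$ accepts $g(s)$ if and only if $A$ accepts $s$.
\end{lemma}

\begin{proof}
The nodes of $g(s)$ whose label has first component in $\Lambda$ are exactly the roots of the trees $g(v)$, and the component is $\lambda(v)$. Consider $A'$ in a state $q\in Q$ at the root of $g(v)$. Its options correspond to the transitions $(q,\lambda(v),q',\alpha)\in\delta_A$, all of which apply to $(q,v)$. If $\alpha=\mathrm{stay}$, it is in state $q'$ at the same node. If $\alpha=c$, then $v$ is inner; at every proper prefix of $w_c$ the entry $d_c$ is the next letter of $w_c$, and $\mu=\ast$ at the non-empty ones, so $A'$ follows $w_c$ in state $(\downarrow_c,q')$ without choice, arrives at the root of $g(vc)$ and goes to $q'$. If $\alpha=\mathrm{up}$, then $v=v'c$ has a parent $v'$; $A'$ climbs in state $(\uparrow,q')$ through the proper prefixes of $w_c$ in the gadget of $v'$, the non-empty ones having $\mu=\ast$, stops at the root of $g(v')$ and goes to $q'$. By induction, the reachable configurations of $A'$ with state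 in $Q$ are exactly the pairs $(q,\text{root of }g(v))$ with $(q,v)$ reachable by $A$. Since $F\subseteq Q$, the lemma follows.
\end{proof}

From now on $\Gamma$, the level trees and $U$ are those of Section~\ref{sec:levels} for this $A'$. They depend only on $A$.

Given padding parameters and \emph{bits} $X_0,X_1\in\mathcal T_d$ with $\mathrm{val}(X_0)=0$ and $\mathrm{val}(X_1)=1$, let $H(s)\in\mathcal T_{d+1}$ be the level tree built from $s'=g(s)$ with $T_{y,(q,\sigma)}=X_1$ if $\sigma$ is the label of $y$ in $g(s)$, and $T_{y,(q,\sigma)}=X_0$ otherwise. We call $H$ an \emph{encoding of level $d+1$}. By Lemma~\ref{lem:pad},
\begin{equation}\label{eq:valH}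
\mathrm{val}(H(s))=1\iff s\in L(A).
\end{equation}

\section{The induction and local automata}\label{sec:induction}

The statement proved by induction keeps track of levels, so that its output can serve as the bits of the next encoding.

\begin{proposition}\label{prop:claim}
For every $i\ge0$ and every finite family $\mathcal B$ of deterministic $i$-pebble automata over $\Gamma$ there are $T_0,T_1\in\mathcal T_{i+1}$ with $\mathrm{val}(T_0)=0$ and $\mathrm{val}(T_1)=1$ that no member of $\mathcal B$ separates.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:claim}]
By Lemma~\ref{lem:U}(a), $T_1\in L(U)$ and $T_0\notin L(U)$. A deterministic $i$-pebble automaton $B$ recognizing $L(U)$ would separate the trees obtained for $\mathcal B=\{B\}$, so $L(U)\notin i\mathrm{DPA}$ for every $i$. Finally $i\mathrm{DPA}\subseteq i\mathrm{PA}$ for all $i$ and $L(U)\in0\mathrm{PA}$.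
\end{proof}

Fix an encoding $H$. For a node $v$ of $s$ let $H_v$ be the subtree $\mathrm{enc}(\text{root of }g(v))$ of $H(s)$. The \emph{piece} of $v$ consists of the nodes of $H_v$ outside $H_{v1}$ and $H_{v2}$ (all nodes of $H_v$ if $v$ is a leaf), including those of the inserted copies of $X_0,X_1$, together with the two nodes labeled $\mathsf{top}$ and $\sharp$ at the top of $H(s)$ if $v$ is the root. The pieces partition $H(s)$. The \emph{position} of a node in the piece of $v$ is its address relative to the root of $H_v$; the two extra nodes receive two extra names as positions. The piece of an inner node has two \emph{holes}, where $H_{v1}$ and $H_{v2}$ are attached. If $w_c=a_1\cdots a_h$, hole $c$ has the address $\widehat w_c=2^ka_1\,2^ka_2\cdots2^ka_h$, because $k$ moves to the right lead from an entry to the $\mathsf{fork}$-node below it.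

The shape and the labels of the gadget of $v$ depend only on $\lambda(v)$, and they determine which inserted trees are $X_0$ and which are $X_1$. Hence the piece of $v$, as a labeled tree with two holes or none, depends only on $\lambda(v)$, and only finitely many positions occur. The label and the type of a node of $H(s)$ are determined by $\lambda(v)$ and the position. For the type this can be read from the piece, except for the side of the root of $H_v$ when $v$ is not the root of $s$; that side is the last letter of $w_c$, where $c$ is the side of $v$, which is part of $\lambda(v)$.

\begin{definition}\label{def:local}
A deterministic $i$-pebble automaton $B$ over $\Gamma$ is \emph{local for $H$} if $i=0$, or if $i\ge1$ and there is a function $\mathrm{out}_B$ such that for every $\Sigma$-tree $s$, every node $v$ of $s$, every node $x$ in the piece of $v$ and every state $p$, the outcome of the phase of $B$ from $(H(s),x,p)$ equals $\mathrm{out}_B(\lambda(v),\text{position of }x,p)$.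
\end{definition}

\begin{lemma}\label{lem:local}
Let $H$ be an encoding of level $d+1$ and let $\mathcal B$ be a finite family of deterministic pebble automata over $\Gamma$, all local for $H$. Then there are $T_0,T_1\in\mathcal T_{d+1}$ with $\mathrm{val}(T_0)=0$ and $\mathrm{val}(T_1)=1$ that no member of $\mathcal B$ separates.
\end{lemma}

\begin{proof}
For $B\in\mathcal B$ we define a deterministic TWA $B'$ over $\Sigma$ that accepts $s$ if and only if $B$ accepts $H(s)$. Its states are pairs $(p,z)$ of a state of $B$ and a position, and one further accepting state; $(p,z)$ is accepting if $p$ is. The configuration of $B'$ with state $(p,z)$ and head at $v$ represents the pebble-free configuration of $B$ with state $p$ and head at position $z$ in the piece of $v$. Initially $p$ is the initial state of $B$ and $z$ is the position of the $\mathsf{top}$-node. From $p$, $z$ and $\lambda(v)$, the automaton $B'$ knows the label and type that $B$ sees, and so the transition that $B$ applies with no pebble placed; if there is none, $B'$ has no transition. Let $p'$ be the new state.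
\begin{itemize}
\item If $B$ stays or moves within the piece, $B'$ stays and updates its state.
\item If $B$ moves into hole $c$, then $B'$ moves to child $c$ into $(p',\varepsilon)$.
\item If $B$ moves up from position $\varepsilon$ and $v$ is not the root, $B'$ moves up into $(p',z')$, where $z'$ is $\widehat w_c$ without its last letter and $c$ is the side of $v$.
\item If $B$ places pebble $1$, then $B'$ looks up $o=\mathrm{out}_B(\lambda(v),z,p')$. If $o=\mathsf{acc}$ it enters the extra accepting state, if $o$ is a state it stays and goes to $(o,z)$, and if $o=\bot$ it has no transition.
\end{itemize}
By induction along the run, $B'$ represents the successive pebble-free configurations of $B$, up to the first phase, if any, whose outcome is $\mathsf{acc}$ or $\bot$. The first accepting state in the run of $B$ occurs either in a pebble-free configuration or in a phase, whose outcome is then $\mathsf{acc}$; in both cases $B'$ accepts. Conversely, $B'$ accepts only in these two situations.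

By Lemma~\ref{lem:separate} there are $s_1\in L(A)$ and $s_0\notin L(A)$ that no $B'$ separates. Then no $B\in\mathcal B$ separates $T_0=H(s_0)$ and $T_1=H(s_1)$, and the values are correct by \eqref{eq:valH}.
\end{proof}

For $i=0$, Proposition~\ref{prop:claim} follows at once: take the bits $X_0=0$, $X_1=1$ of level $0$ and the parameters $n=0$, $h=1$, $w_1=1$, $w_2=2$. Automata without pebbles are local by definition, and Lemma~\ref{lem:local} gives trees in $\mathcal T_1$. For $i\ge1$ it remains to find bits of level $i$ and padding parameters that make every member of a given family local.

\section{Outcomes of phases are regular}\label{sec:regular}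

Fix $i\ge1$ and a finite family $\mathcal B$ of deterministic $i$-pebble automata over $\Gamma$. For $B\in\mathcal B$, a state $p$ of $B$, and $o$ equal to $\mathsf{acc}$ or a state of $B$, let $M_{B,p,o}$ be the set of marked $\Gamma$-trees $(t,x)$ such that the phase of $B$ from $(t,x,p)$ has outcome $o$. The outcome is $\bot$ exactly when $(t,x)$ lies in none of the sets $M_{B,p,o}$. Both hiding arguments need that these sets distinguish only finitely many kinds of subtrees and contexts.

A \emph{deterministic bottom-up tree automaton} assigns to each node of a tree one of finitely many states, as a function of the label for a leaf and as a function of the label and the states of the two children for an inner node; it accepts if the state of the root lies in a given set. In particular, replacing a subtree by another one with the same root state does not change acceptance. \emph{Monadic second-order logic} (MSO) on trees has variables for nodes and for sets of nodes, atomic formulas for equality, membership, labels, and the relations ``left child of'' and ``right child of'', and it is closed under Boolean connectives and both kinds of quantifiers. The theorem of Thatcher--Wright and Doner states that every set of finite labeled binary trees defined by an MSO sentence is recognized by a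 deterministic bottom-up tree automaton. We view a marked tree as a tree over $\Gamma\times\{0,1\}$ in which exactly $x$ has second component $1$, and an unmarked tree as one with all second components $0$. A set of marked trees defined by a formula $\varphi(x)$ is then defined by the sentence saying that there is exactly one node with second component $1$ and that it satisfies $\varphi$.

\begin{lemma}\label{lem:mso}
Each set $M_{B,p,o}$ is MSO-definable, and hence recognized by a deterministic bottom-up tree automaton over $\Gamma\times\{0,1\}$.
\end{lemma}

\begin{proof}
Let $P$ be the set of states of $B$. The stack discipline allows us to describe the run one pebble at a time, starting from the last. For $1\le j\le i$, $\vec x=(x_1,\dots,x_j)$ and $p\in P$, consider the run that starts in state $p$ with exactly the pebbles $1,\dots,j$ placed, on $x_1,\dots,x_j$, and the head on $x_j$, and that is stopped when pebble $j$ is lifted. By downward induction on $j$ we define formulas $\psi_{j,p,q}(\vec x)$, saying that this run lifts pebble $j$ entering state $q$, and $\alpha_{j,p}(\vec x)$, saying that it visits an accepting state before lifting pebble $j$.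

The label and type of a node $y$ and the set $\{l\le j:x_l=y\}$ are definable. Since the transition applied is a function of these data, the state and $j$, for each state and each transition there is a formula in $\vec x,y$ saying that this transition is the one applied in this state at $y$ when the pebbles are on $\vec x$. Let $\mathrm{step}^j_{p,q}(\vec x,y,z)$ say that one of the following holds:
\begin{itemize}
\item the transition applied in state $p$ at $y$ neither places nor lifts a pebble, and leads to state $q$ at $z$;
\item $j<i$, $z=y$, and for some $p'\in P$ the transition applied in state $p$ at $y$ places pebble $j+1$ entering $p'$, and $\psi_{j+1,p',q}(\vec x,y)$ holds.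
\end{itemize}
The second case summarizes the part of the run from placing pebble $j+1$ to lifting it, which ends at $y$ because a pebble is lifted at its own node. Let $\mathrm{reach}^j_{p,q}(\vec x,y,z)$ be the formula
\[
\forall(Y_u)_{u\in P}\Bigl[\Bigl(y\in Y_p\wedge\bigwedge_{u,u'\in P}\forall a\,\forall a'\bigl(a\in Y_u\wedge\mathrm{step}^j_{u,u'}(\vec x,a,a')\to a'\in Y_{u'}\bigr)\Bigr)\to z\in Y_q\Bigr].
\]
It says that $(q,z)$ belongs to every step-closed set of pairs (state, node) containing $(p,y)$, so it defines the reflexive-transitive closure of the step relation. As $B$ is deterministic, $\mathrm{reach}^j_{p,q}(\vec x,x_j,z)$ holds exactly when the run is, at some time before pebble $j$ is lifted, in state $q$ at $z$ with exactly $j$ pebbles placed. Now $\psi_{j,p,q}(\vec x)$ says that for some $p'$ we have $\mathrm{reach}^j_{p,p'}(\vec x,x_j,x_j)$ and the transition applied in state $p'$ at $x_j$ lifts pebble $j$ entering $q$. The formula $\alpha_{j,p}(\vec x)$ says that there are $p'$ and $y$ with $\mathrm{reach}^j_{p,p'}(\vec x,x_j,y)$ such that either $p'$ is accepting, or $j<i$ and the transition applied in state $p'$ at $y$ places pebble $j+1$ entering some $p''$ with $\alpha_{j+1,p''}(\vec x,y)$.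

The set $M_{B,p,\mathsf{acc}}$ is defined by $\alpha_{1,p}(x)$, and $M_{B,p,q}$ by $\psi_{1,p,q}(x)\wedge\neg\alpha_{1,p}(x)$.
\end{proof}

A \emph{context} $K$ is a $\Gamma$-tree in which one leaf is a hole $\square$; the trivial context $\square$ is allowed. We write $K[t]$ for the result of putting a tree or a context $t$ into the hole. A \emph{marked context} $(C,x)$ is a context with a marked node $x$ other than the hole; its hole is then not the root. A subtree of a marked tree either avoids the mark or contains it, and accordingly we need two equivalences.
\begin{itemize}
\item For unmarked trees, $T\sim_1T'$ if for all marked contexts $(C,x)$ and all $B,p,o$ we have $(C[T],x)\in M_{B,p,o}\Leftrightarrow(C[T'],x)\in M_{B,p,o}$.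
\item For marked trees, $(t,x)\sim_2(t',x')$ if for all contexts $K$ and all $B,p,o$ we have $(K[t],x)\in M_{B,p,o}\Leftrightarrow(K[t'],x')\in M_{B,p,o}$.
\end{itemize}
Taking $K=\square$ shows that the $\sim_2$-class of $(t,x)$ determines the outcomes of all phases from $x$. Let $S$ be the set of $\sim_2$-classes.

\begin{lemma}\label{lem:equiv}
\begin{enumerate}
\item[(a)] Both equivalences have finitely many classes.
\item[(b)] If $T\sim_1T'$, then $a(T,T'')\sim_1a(T',T'')$ and $a(T'',T)\sim_1a(T'',T')$ for all $a\in\Gamma$ and all trees $T''$.
\item[(c)] Replacing, in a marked tree, a subtree not containing the mark by a $\sim_1$-equivalent tree yields a $\sim_2$-equivalent marked tree.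
\item[(d)] Every context $K$ induces a map $f_K:S\to S$ sending the class of $(t,x)$ to the class of $(K[t],x)$, and $f_{K[K']}=f_K\circ f_{K'}$. The map $f_K$ does not change when a subtree of $K$ not containing the hole is replaced by a $\sim_1$-equivalent tree.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Two trees, both unmarked or both marked, on which each of the finitely many automata of Lemma~\ref{lem:mso} reaches the same root state are equivalent.

(b) If $(C,x)$ is a marked context, so is $(C[a(\square,T'')],x)$, and filling its hole with $T$ and $T'$ gives $C[a(T,T'')]$ and $C[a(T',T'')]$. For the second statement use $(C[a(T'',\square)],x)$.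

(c) Let the marked tree be $(D[T],x)$ with $x$ in $D$, and let $T\sim_1T'$. For every context $K$, $(K[D],x)$ is a marked context, so $(K[D[T]],x)$ and $(K[D[T']],x)$ lie in the same sets $M_{B,p,o}$.

(d) If $(t,x)\sim_2(t',x')$ and $L$ is a context, then $L[K]$ is a context and $L[K[t]]=(L[K])[t]$, so $(K[t],x)\sim_2(K[t'],x')$ and $f_K$ is well defined. The composition rule is $(K[K'])[t]=K[K'[t]]$. The last statement is (c) applied to $(K[t],x)$, whose mark lies in $t$.
\end{proof}

\section{The inductive step}\label{sec:step}

Let $i\ge1$, assume Proposition~\ref{prop:claim} for $i-1$, and keep the family $\mathcal B$ and the notation of Section~\ref{sec:regular}.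

\subsection{Hiding the labels}
For $i=1$ we analyzed the visits to a subtree one at a time. For $i\ge2$ this fails, because $B$ may leave a pebble in the subtree, walk out, and come back; what it learns about the subtree depends on the context. We therefore simulate the whole phase, with the context and the first pebble built into the finite control. This gives one $(i-1)$-pebble automaton for each marked context, and regularity reduces these infinitely many automata to finitely many.

\begin{lemma}\label{lem:bits}
There are $X_0,X_1\in\mathcal T_i$ with $\mathrm{val}(X_0)=0$, $\mathrm{val}(X_1)=1$ and $X_0\sim_1X_1$.
\end{lemma}

\begin{proof}
For a marked context $(C,x)$ and $B,p,o$ let $N_{C,x,B,p,o}=\{T:(C[T],x)\in M_{B,p,o}\}$. Each of these languages is a union of $\sim_1$-classes, so by Lemma~\ref{lem:equiv}(a) there are only finitely many of them. We show that each is recognized by a deterministic $(i-1)$-pebble automaton $E$ over $\Gamma$.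

On input $T$, the automaton $E$ simulates the phase of $B$ from $(C[T],x,p)$. Its state records the state of $B$, the number $j$ of simulated pebbles placed, and, for the simulated head and each of the pebbles $2,\dots,j$, either a node of $C$ other than the hole or the symbol ``in $T$''. Pebble $1$ is on $x$ throughout. Initially the state of $B$ is $p$, $j=1$, and the simulated head is at $x$.

If the simulated head is in $C$, the real head waits at the root of $T$, and the label, type and pebble set that $B$ sees are determined by the state of $E$; steps within $C$, placing and lifting in $C$, and the move into the hole only change the state. If the simulated head is in $T$, the real head is at the same node. It sees the same label and type, except at the root of $T$, which $E$ recognizes by its type and whose side it replaces by the side of the hole of $C$; a move up from there only changes the state. The pebbles among $2,\dots,j$ that are in $T$ are represented by real pebbles of $E$, in the same order, and the state tells which real pebble stands for which simulated one, so $E$ knows the pebble set that $B$ sees. When $B$ places pebble $j+1\le i$ in $T$, at most $j-1\le i-2$ real pebbles are in use, so $E$ can place one more. When $B$ lifts pebble $j$ in $T$, it is represented by the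 most recently placed real pebble, and the real head is on it, so $E$ can lift it.

The simulation stops when an accepting state of $B$ occurs or pebble $1$ is lifted. At this moment $E$ knows the outcome; it enters its accepting state if the outcome is $o$, and otherwise it has no further transition. If the simulation never reaches such a moment, the outcome is $\bot\neq o$ and $E$ does not accept. So $L(E)=N_{C,x,B,p,o}$.

Choose one automaton $E$ for each of the finitely many languages and apply Proposition~\ref{prop:claim} for $i-1$ to this family. The resulting $X_0,X_1\in\mathcal T_i$ belong to the same languages $N_{C,x,B,p,o}$, which is the definition of $X_0\sim_1X_1$.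
\end{proof}

\subsection{Hiding the shape}
Fix the bits $X_0,X_1$ of Lemma~\ref{lem:bits}. A \emph{chain over $Z$}, where $Z$ is a tree or a context, is any
\[
\iota_1(Y_1,\ \iota_2(Y_2,\ \dots\ \iota_k(Y_k,Z)\dots))\qquad\text{with }Y_1,\dots,Y_k\in\{X_0,X_1\}.
\]
In an encoding with these bits, $\mathrm{enc}(y)$ is a chain over $\mathsf{end}$ or over $\mathsf{fork}(\mathrm{enc}(y1),\mathrm{enc}(y2))$. By Lemma~\ref{lem:equiv}(b) and $X_0\sim_1X_1$, all chains over $\mathsf{end}$ have the same $\sim_1$-class $\kappa_0$, and the class of a chain over $\mathsf{fork}(Y,Y')$ is a function $\mathcal M(\kappa,\kappa')$ of the classes $\kappa,\kappa'$ of $Y,Y'$. So only the shape of a $\Sigma'$-tree affects the class of its encoding.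

What lies below or beside the mark is made uniform by making every $H_v$ equivalent to the encoding of a filler. Put $\kappa_{j+1}=\mathcal M(\kappa_j,\kappa_j)$; this is the class of the encodings of full trees of height $j+1$. There are finitely many classes, so $\kappa_{n+\pi}=\kappa_n$ for some $n\ge0$ and $\pi\ge1$, and the recursion gives
\begin{equation}\label{eq:period}
\kappa_{j+\pi}=\kappa_j\qquad\text{for all }j\ge n.
\end{equation}
This fixes the parameter $n$; the height $h$ will be a multiple of $\pi$.

What lies above the mark acts through a map $S\to S$, which is a product of one factor for each edge of $s$ on the path from the root. To hide the directions taken, the factors for $w_1$ and $w_2$ must agree; to hide the depth, the common factor must be idempotent. For $a\in\{1,2\}$ and a $\sim_1$-class $\kappa$, an \emph{$(a,\kappa)$-step} is a chain over $\mathsf{fork}(\square,Y)$ if $a=1$ and over $\mathsf{fork}(Y,\square)$ if $a=2$, where $Y$ has class $\kappa$. Two $(a,\kappa)$-steps differ only in subtrees that avoid the hole and are $\sim_1$-equivalent, so by Lemma~\ref{lem:equiv}(d) they induce the same map $\varphi_{a,\kappa}:S\to S$. Let $m$ be a positive multiple of $\pi$ with $2^m>|S|^{|S|}$, and for $u=a_1\cdots a_m\in\{1,2\}^m$ put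
\[
f_u=\varphi_{a_1,\kappa_{n+m-1}}\circ\varphi_{a_2,\kappa_{n+m-2}}\circ\dots\circ\varphi_{a_m,\kappa_n}.
\]
This is the effect of the path $u$ through the top $m$ levels of a full tree of height $n+m$. There are more words $u$ than maps $S\to S$, so $f_{u_1}=f_{u_2}=f$ for some $u_1\ne u_2$. Some power of $f$ is idempotent: there are $a,b\ge1$ with $f^{a+b}=f^a$, and for a multiple $N$ of $b$ with $N\ge a$ we get $f^{2N}=f^N$. Put
\[
e=f^N,\qquad h=Nm,\qquad w_1=u_1^N,\qquad w_2=u_2^N .
\]
The words $w_1,w_2$ have length $h\ge1$ and differ in their first $m$ letters, so $n,h,w_1,w_2$ are padding parameters. Let $H$ be the encoding of level $i+1$ given by them and by $X_0,X_1$, and let $R=\mathsf{top}(\sharp,\square)$.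

\begin{lemma}\label{lem:shape}
Let $s$ be a $\Sigma$-tree and $v$ a node of $s$.
\begin{enumerate}
\item[(a)] The tree $H_v$ has class $\kappa_n$. If $v$ is inner, then for every position $y$ of $g(v)$ with $|y|\le h$ the tree $\mathrm{enc}(y)$ has class $\kappa_{n+h-|y|}$.
\item[(b)] If $v$ is not the root, the context obtained from $H(s)$ by replacing $H_v$ with a hole induces the map $f_R\circ e$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induction from the leaves of $s$. For a leaf $v$, $g(v)$ is full of height $n$. For inner $v$, every position of length $h$ carries a filler, $g(v1)$ or $g(v2)$, whose encodings have class $\kappa_n$, the latter two by induction. Applying $\mathcal M$ level by level gives class $\kappa_{n+h-|y|}$ at position $y$. For $y=\varepsilon$ this is $\kappa_{n+h}$, which equals $\kappa_n$ by \eqref{eq:period} because $\pi$ divides $h$.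

(b) Let $\varepsilon=v_0,v_1,\dots,v_l=v$ be the path from the root, $l\ge1$. The context is $R[K_1[\cdots K_l]]$, where $K_j$ is $H_{v_{j-1}}$ with $H_{v_j}$ replaced by a hole. We show $f_{K_j}=e$. Let $c$ be the side of $v_j$ and $w_c=a_1\cdots a_h$. Then $K_j$ is the composition of $h$ steps. The $\theta$-th step is the chain of the position $a_1\cdots a_{\theta-1}$ of $g(v_{j-1})$, its hole is on side $a_\theta$, and on the other side of its $\mathsf{fork}$-node is $\mathrm{enc}(y)$ for the sibling $y$ of $a_1\cdots a_\theta$. This tree is an unchanged subtree of $H(s)$, possibly containing the encoding of the other child of $v_{j-1}$, and by (a) it has class $\kappa_{n+h-\theta}$. Write $\theta=(\nu-1)m+\theta'$ with $1\le\nu\le N$ and $1\le\theta'\le m$. Then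
\[
n+h-\theta=(n+m-\theta')+(h-\nu m),
\]
where $n+m-\theta'\ge n$ and $h-\nu m$ is a non-negative multiple of $\pi$, so $\kappa_{n+h-\theta}=\kappa_{n+m-\theta'}$ by \eqref{eq:period}. Also $a_\theta$ is the $\theta'$-th letter of $u_c$. Hence the $m$ steps of the $\nu$-th block together induce $f_{u_c}=f$, and $f_{K_j}=f^N=e$. The whole context induces $f_R\circ e^l$, which is $f_R\circ e$ because $e$ is idempotent and $l\ge1$.
\end{proof}

\subsection{Locality}

\begin{proof}[Proof of Proposition~\ref{prop:claim} for $i\ge1$]
We show that every $B\in\mathcal B$ is local for $H$. Let $x$ be any node of $H(s)$, possibly inside an inserted tree, and let $v$ be the node of $s$ whose piece contains $x$. Let $t_v$ be $H(s)$ if $v$ is the root and $H_v$ otherwise. Then $t_v$ is the piece of $v$ with its holes, if any, filled by trees of class $\kappa_n$, by Lemma~\ref{lem:shape}(a), and these trees do not contain $x$. The piece depends only on $\lambda(v)$, so by Lemma~\ref{lem:equiv}(c), applied once for each hole, the $\sim_2$-class of $(t_v,x)$ depends only on $\lambda(v)$ and the position of $x$. If $v$ is the root, this is the class of $(H(s),x)$. Otherwise the class of $(H(s),x)$ is its image under $f_R\circ e$, by Lemma~\ref{lem:shape}(b). Since $\lambda(v)$ tells which case occurs, the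 $\sim_2$-class of $(H(s),x)$ depends only on $\lambda(v)$ and the position of $x$, and this class determines the outcome of the phase of $B$ from $(H(s),x,p)$ for every $p$. So $B$ is local for $H$, and Lemma~\ref{lem:local} with $d=i$ gives $T_0,T_1\in\mathcal T_{i+1}$ as required.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}\label{rem:hypotheses}
Determinism of the members of $\mathcal B$ is used to make the simulating automata $E$ and $B'$ deterministic, so that the induction hypothesis and Lemma~\ref{lem:separate} apply to them. It cannot be dropped, since $U$ itself separates $T_0$ from $T_1$. The stack discipline keeps pebble $1$ fixed during a phase, which is why $E$ can store it with the context and needs only $i-1$ pebbles. The rule that a pebble is lifted at its own node makes a phase end where it began, so that its outcome is an element of a finite set and not a position in the tree.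
\end{remark}

\section{Boolean combinations and arbitrary alphabets}\label{sec:alphabet}

\begin{proof}[Proof of Theorem~\ref{thm:alphabet}]
\emph{Boolean combinations over $\Gamma$.} A deterministic $i'$-pebble automaton with $i'\le i$ is equivalent to a deterministic $i$-pebble automaton that counts the placed pebbles in its state and uses, for each count, only the transition that the original automaton applies; in particular it never places more than $i'$ pebbles. So a finite family of deterministic pebble automata may be assumed to have a common number $i$ of pebbles. The trees $T_0,T_1$ of Theorem~\ref{thm:main} belong to the same languages of the family, hence to the same Boolean combinations of them, while $L(U)$ contains only $T_1$. Thus $L(U)$ is not such a combination.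

\emph{Writing labels in the shape.} Fix $a\in\Delta$ and enumerate $\Gamma=\{\gamma_1,\dots,\gamma_{|\Gamma|}\}$. Let $\mathrm{comb}_0=a$ and $\mathrm{comb}_j=a(\mathrm{comb}_{j-1},a)$, a tree whose leftmost branch has length $j$. Define a map $\eta$ from $\Gamma$-trees to $\Delta$-trees by
\[
\eta(\gamma_j)=a(\mathrm{comb}_j,\,a),\qquad\eta(\gamma_j(t_1,t_2))=a\bigl(\mathrm{comb}_j,\ a(\eta(t_1),\eta(t_2))\bigr).
\]
Each node $v$ of $T$ gives a \emph{block} of $\eta(T)$, consisting of its top node, called the \emph{anchor}, the nodes of the comb, and the right child of the anchor. The block has bounded size and is determined by the label of $v$ and by whether $v$ is a leaf. The anchor is an inner node with the same side as $v$, the right child of the anchor is a leaf exactly when $v$ is, and the types of the comb nodes are determined by the label of $v$. So the type of a node of $\eta(T)$ is determined by the label and type of $v$ and the position in the block.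

\emph{The automaton over $\Delta$.} Let $U^\Delta$ be the TWA that simulates $U$ with its head on anchors, keeping the state of $U$ in its own state and accepting when that state is accepting. At an anchor it reads the side of $v$. It finds the label $\gamma_j$ by moving to the left child and then along left children to a leaf, counting these further steps (it is stuck if the count exceeds $|\Gamma|$), and it returns by $j+1$ moves up. It finds out whether $v$ is a leaf by visiting the right child of the anchor. A move of $U$ to child $c$ becomes a move to the right child followed by a move to child $c$, and a move up becomes two moves up. Hence $\eta(T)\in L(U^\Delta)$ if and only if $T\in L(U)$, for every $\Gamma$-tree $T$.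

\emph{Pulling back deterministic automata.} Let $B$ be a deterministic $i$-pebble automaton over $\Delta$. A deterministic $i$-pebble automaton over $\Gamma$ simulates on $T$ the run of $B$ on $\eta(T)$. Its head and pebbles are on the nodes of $T$ whose blocks contain the head and pebbles of $B$, and its state records the state of $B$, the number of placed pebbles, and the positions of the head and of the placed pebbles within their blocks. The label $B$ sees is always $a$, the type is determined as above, and the pebbles of $B$ on its current node are those whose real counterpart is on the current node of $T$ and whose stored position equals that of the head. A move within a block changes only the state. A move from the right child of an anchor to child $c$ becomes a move to child $c$, with the anchor as new position, and a move up from an anchor becomes a move up, with the right child of the anchor as new position. Placing and lifting are copied; when $B$ lifts a pebble, the real counterpart is on the current node of $T$. So $\eta^{-1}(L(B))\in i\mathrm{DPA}$.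

Taking preimages under $\eta$ commutes with Boolean operations. If $L(U^\Delta)$ were a finite Boolean combination of languages of deterministic pebble automata over $\Delta$, then $L(U)=\eta^{-1}(L(U^\Delta))$ would be one over $\Gamma$, which was excluded in the first step. A single automaton is a special case. Finally, a TWA is a $j$-pebble automaton that never places a pebble, so $0\mathrm{PA}\subseteq j\mathrm{PA}$, and the last statement follows.
\end{proof}

\begin{thebibliography}{1}
\bibitem{twa} \emph{Tree-Walking Automata}, \texttt{https://mimuw.edu.pl/\~{}bojan/slides/tarragona.pdf}.
\end{thebibliography}
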